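\title{Generic ordinarity of hyperelliptic curves\\ with one moving branch point}

\begin{abstract}
Let $p$ be an odd prime and let $f$ be a squarefree polynomial of degree $n\in\{2g,2g+1\}$ over $\overline{\mathbb F}_p$. We prove that for $p\ge 2g-1$ all but at most $g(p-1)/2$ of the smooth curves $y^2=f(x)(x-\lambda)$ are ordinary. This proves a conjecture of Katz, which asserts generic ordinarity for $p>n+1$. For every odd $p$ we express the generic $a$-number of the family in terms of $f$ alone, and for every odd $p\le 2g-3$ we construct families over finite fields of characteristic $p$ with no ordinary fiber. The proof combines a residue computation on the projective line with differentiation in the parameter $\lambda$.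
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $p$ be a prime, $q$ a power of $p$, and $C$ a smooth projective curve of genus $g$ over $\mathbb F_q$. Its zeta function is
\[
Z(C,T)=\exp\Big(\sum_{r\ge1}\frac{\#C(\mathbb F_{q^r})}{r}\,T^r\Big)=\frac{P(C,T)}{(1-T)(1-qT)},\qquad P(C,T)=\sum_{i=0}^{2g}c_iT^i,
\]
where the $c_i$ are integers, $c_0=1$, and $c_{2g-i}=q^{g-i}c_i$ by the functional equation. Let $v_q$ be the $p$-adic valuation with $v_q(q)=1$. The \emph{Newton polygon} $\mathrm{NP}(C)$ is the lower convex hull of the points $(i,v_q(c_i))$, $0\le i\le 2g$; its slopes are the valuations of the reciprocal roots of $P(C,T)$. The \emph{Hodge polygon} $\mathrm{HP}$ has slopes $0$ and $1$, each with multiplicity $g$, so its vertices are $(0,0)$, $(g,0)$, $(2g,g)$. Integrality gives $v_q(c_i)\ge0$, and the functional equation gives $v_q(c_i)\ge i-g$ for $i\ge g$. Hence $\mathrm{NP}(C)$ lies on or above $\mathrm{HP}$ and has the same endpoints. The curve is \emph{ordinary} if $\mathrm{NP}(C)=\mathrm{HP}$, that is, if its Newton polygon is as low as it can be. For $g=1$ we have $P=1-aT+qT^2$ with $a=q+1-\#C(\mathbb F_q)$,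 and $C$ is ordinary exactly when $p\nmid a$.

In a family of curves of genus $g$ the generic (lowest) Newton polygon exists by Grothendieck's specialization theorem, and the family is \emph{generically ordinary} if this polygon is $\mathrm{HP}$. For a family with one parameter $\lambda$ this means that the fiber over $\lambda_0$ is ordinary for all but finitely many $\lambda_0\in\overline{\mathbb F}_p$. Each fiber is viewed over a finite field over which it is defined; we shall see in Section~\ref{sec:cartier} that ordinarity does not depend on the choice. The following conjecture is stated in \cite{slopes}.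

\medskip
\noindent\textbf{Conjecture} (Katz, 2018)\textbf{.} \emph{Let $g\ge1$ and let $f\in\mathbb F_p[x]$ be squarefree of degree $n=2g$ or $n=2g+1$. If $p>n+1$, then the family $y^2=f(x)(x-\lambda)$ is generically ordinary.}
\medskip

The fibers with $f(\lambda_0)\ne0$ are smooth hyperelliptic curves of genus $g$. Of their $2g+2$ branch points, $2g+1$ are fixed: the roots of $f$, together with $\infty$ when $n=2g$. Only one branch point moves. Ordinarity of a fiber is the nonvanishing at $\lambda_0$ of a single polynomial in $\lambda$, the Hasse--Witt determinant, so the family fails to be generically ordinary only if this polynomial is identically zero. One expects that to happen only for a reason. The conjecture says that for large $p$ there is none, however special the position of the fixed branch points. We prove it in a larger range.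

From now on $p$ is an odd prime (the hypothesis $p>n+1\ge3$ of the conjecture forces this), $k=\overline{\mathbb F}_p$, $g\ge1$, $n\in\{2g,2g+1\}$, and $f\in k[x]$ is squarefree of degree $n$.

\begin{theorem}\label{thm:A}
If $p$ is odd and $p\ge 2g-1$, then the family $y^2=f(x)(x-\lambda)$ is generically ordinary. The number of $\lambda_0\in k$ with $f(\lambda_0)\ne0$ and non-ordinary fiber is at most $g(p-1)/2$. In particular, Katz's conjecture holds.
\end{theorem}

For smaller $p$ the answer depends on $f$. Call a polynomial \emph{exact} if it is the derivative of a polynomial. The \emph{$a$-number} of a curve over $k$ is the dimension of the kernel of the Cartier operator on regular differentials (Section~\ref{sec:cartier}); it is $0$ exactly for ordinary curves. The \emph{generic $a$-number} of the family is the value that the $a$-number takes on all but finitely many fibers.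

\begin{theorem}\label{thm:B}
Let $p$ be any odd prime. The generic $a$-number of the family $y^2=f(x)(x-\lambda)$ equals
\[
\dim_k\Big\{w\in k[x]:\ \deg w\le g-\tfrac{p+3}{2},\ \ wf^{(p-1)/2}\text{ exact}\Big\},
\]
where the space is $0$ if $g<\frac{p+3}{2}$. The family is generically ordinary if and only if this space is $0$. In particular, if $p\le 2g-3$ and the curve $y^2=f(x)$ is ordinary, then the family is generically ordinary.
\end{theorem}

\begin{theorem}\label{thm:C}
For every odd prime $p$, every $g$ with $p\le 2g-3$, and each $n\in\{2g,2g+1\}$, there is a squarefree polynomial $f$ of degree $n$ over a finite field of characteristic $p$ such that no smooth fiber of $y^2=f(x)(x-\lambda)$ is ordinary.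
\end{theorem}

Since $p$ is odd, either $p\ge2g-1$ or $p\le 2g-3$. Thus, over finite fields of characteristic $p$, the range in Theorem~\ref{thm:A} cannot be enlarged for any $g$ and either parity of $n$.

The threshold has a simple origin. Put $N=(p-1)/2$ and $h=f(x)(x-\lambda)$. The family fails to be generically ordinary exactly when there is a nonzero polynomial $u$ in $x$, of degree at most $g-1$ and with coefficients in $k(\lambda)$, such that $uh^N$ is exact (Proposition~\ref{prop:dict}). One way to produce such a $u$ is to complete $(x-\lambda)^N$ to a $p$-th power. For $u=(x-\lambda)^{N+1}w$ we get $uh^N=(x-\lambda)^p\,wf^N$, the factor $(x-\lambda)^p$ is a constant for $d/dx$, and the condition becomes that $wf^N$ be exact, in which $\lambda$ no longer plays a part. This needs $N+1\le g-1$, that is, $p\le 2g-3$. The content of the paper is that there is no other way. A residue computation shows that every such $u$ vanishes at $x=\lambda$ (Section~\ref{sec:residue}); differentiation in $\lambda$ then raises the order of vanishing to $N+1$ (Section~\ref{sec:descent}). Both steps are first carried out for $p=3$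 in Section~\ref{sec:three}. The examples for Theorem~\ref{thm:C} are built in Section~\ref{sec:examples}.

\section{Ordinarity as a linear condition}\label{sec:linear}

\subsection{Frobenius and the Cartier operator}\label{sec:cartier}

Let $C$ be a smooth projective curve of genus $g$ over $\mathbb F_q$, $q=p^m$. We first replace the Newton polygon by a condition modulo $p$.

The curve is ordinary if and only if $p\nmid c_g$. Indeed, if $p\nmid c_g$, then the three vertices of $\mathrm{HP}$ are among the points $(i,v_q(c_i))$, and all these points lie on or above $\mathrm{HP}$, so $\mathrm{NP}(C)=\mathrm{HP}$. Conversely, a vertex of a lower convex hull is one of the given points, so $\mathrm{NP}(C)=\mathrm{HP}$ forces $v_q(c_g)=0$.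

Let $F$ be the map induced by the $p$-th power map on the $g$-dimensional space $H^1(C,\mathcal O_C)$. It is additive and $p$-linear, $F(ca)=c^pF(a)$, so $F^m$ is $\mathbb F_q$-linear. Katz's congruence formula \cite{SGA7} gives
\[
Z(C,T)\equiv\frac{\det\big(1-TF^m\mid H^1(C,\mathcal O_C)\big)}{1-T}\pmod p .
\]
Multiplying by $(1-T)(1-qT)\equiv 1-T$ yields $P(C,T)\equiv\det(1-TF^m)$, hence $c_g\equiv(-1)^g\det F^m$. So $C$ is ordinary if and only if $F^m$, equivalently $F$, is bijective. In a basis, $F$ has the form $a\mapsto Ma^{(p)}$, where $a^{(p)}$ is the vector of $p$-th powers of the coordinates. Over a perfect field $a\mapsto a^{(p)}$ is a bijection, so injectivity, surjectivity and $\det M\neq0$ are equivalent. The last condition is unchanged by extension of the ground field. Ordinarity therefore depends only on the curve over $k$, and we now work over $k$.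

Differentials are easier to write down than classes in $H^1$, so we pass to the dual operator. Let $x$ be a separating element of the function field $k(C)$. Every $\phi\in k(C)$ is uniquely $\phi=\sum_{i=0}^{p-1}\phi_i^{\,p}x^i$ with $\phi_i\in k(C)$, and the \emph{Cartier operator} is $\mathcal C(\phi\,dx)=\phi_{p-1}\,dx$. It does not depend on $x$, it is additive, it satisfies $\mathcal C(\psi^p\omega)=\psi\,\mathcal C(\omega)$, and it maps $H^0(C,\Omega^1)$ to itself. Under the Serre duality pairing between $H^1(C,\mathcal O_C)$ and $H^0(C,\Omega^1)$,
\[
\langle Fa,\omega\rangle=\langle a,\mathcal C\omega\rangle^p .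
\]
If $F$ is bijective and $\mathcal C\omega=0$, then $\omega$ is orthogonal to all of $H^1(C,\mathcal O_C)$, so $\omega=0$. If $\mathcal C$ is injective on $H^0(C,\Omega^1)$, then it is surjective by the argument used for $F$, and $Fa=0$ makes $a$ orthogonal to all regular differentials, so $a=0$. In summary: \emph{$C$ is ordinary if and only if $\mathcal C$ is injective on $H^0(C,\Omega^1)$}, that is, if and only if the $a$-number of $C$ is $0$.

\subsection{Exact polynomials and the Hasse--Witt matrix}

\begin{lemma}\label{lem:exact}
Let $E$ be a field of characteristic $p$ and $G\in E[x]$. The following are equivalent: \textup{(a)} $G$ is exact; \textup{(b)} the coefficient of $x^e$ in $G$ is $0$ for all $e\equiv-1\pmod p$; \textup{(c)} $\partial_x^{\,p-1}G=0$. An exact $G\neq0$ has an antiderivative of degree $\deg G+1$. For $a\in E$, the polynomial $(x-a)^pG$ is exact if and only if $G$ is.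
\end{lemma}

\begin{proof}
Since $\partial_xx^{e+1}=(e+1)x^e$, (a) implies (b); if (b) holds, integrating term by term gives an antiderivative of degree $\deg G+1$. Next, $\partial_x^{\,p-1}x^e=e(e-1)\cdots(e-p+2)\,x^{e-p+1}$. The $p-1$ consecutive factors meet every residue class modulo $p$ except that of $e+1$, so the product is nonzero in $E$ exactly when $e\equiv-1$. This gives (b)$\Leftrightarrow$(c). Finally $\partial_x(x-a)^p=0$, so $\partial_x^{\,p-1}\big((x-a)^pG\big)=(x-a)^p\,\partial_x^{\,p-1}G$.
\end{proof}

Let $\varphi\in k[x]$ be squarefree of degree $2g+1$ or $2g+2$ and let $C$ be the smooth projective curve $y^2=\varphi(x)$, of genus $g$. Its regular differentials are the forms $u\,dx/y$ with $u\in k[x]$, $\deg u\le g-1$. With $N=(p-1)/2$ we have $y^{p-1}=\varphi^N$, hence $1/y=\varphi^N/y^p$ and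
\[
\mathcal C\Big(\frac{u\,dx}{y}\Big)=\frac1y\,\mathcal C\big(u\varphi^N dx\big)=\frac1y\sum_{i\ge1}b_i^{1/p}x^{i-1}\,dx ,
\]
where $b_i$ is the coefficient of $x^{pi-1}=(x^{i-1})^px^{p-1}$ in $u\varphi^N$. So $u\,dx/y$ lies in the kernel of $\mathcal C$ if and only if $u\varphi^N$ is exact. Because
\[
\deg(u\varphi^N)\le g-1+(g+1)(p-1)=(g+1)p-2,
\]
only $b_1,\dots,b_g$ can be nonzero. Writing $u=\sum_{j=1}^gu_jx^{j-1}$, we have $b_i=\sum_jA_{ij}u_j$, where
\begin{equation}\label{eq:HW}
A_{ij}=\text{coefficient of }x^{pi-j}\text{ in }\varphi^N,\qquad 1\le i,j\le g .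
\end{equation}
We call $A$ the \emph{Hasse--Witt matrix} of $C$. The $a$-number of $C$ is $g-\operatorname{rank}A$, and $C$ is ordinary if and only if $\det A\ne0$.

\subsection{The family}

Let $K=k(\lambda)$ with $\lambda$ an indeterminate, and put
\[
s=x-\lambda,\qquad h=fs\in K[x].
\]
Let $A(\lambda)$ be the matrix \eqref{eq:HW} for $\varphi=h$. For $\lambda_0\in k$ with $f(\lambda_0)\ne0$, the Hasse--Witt matrix of the fiber is $A(\lambda_0)$. The object of study is the $K$-vector space
\[
W=\{u\in K[x]:\ \deg u\le g-1,\ \ uh^N\text{ exact}\}.
\]

\begin{proposition}\label{prop:dict}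
The generic $a$-number of the family is $\dim_KW$. If $W=0$, then at most $gN$ smooth fibers are non-ordinary. If $W\ne0$, then no smooth fiber is ordinary.
\end{proposition}

\begin{proof}
The degree count above holds over $K$, so $W$ is the kernel of $A(\lambda)$ on $K^g$ and $\dim_KW=g-r$ with $r=\operatorname{rank}_KA(\lambda)$. All minors of size $r+1$ vanish identically, and some minor of size $r$ is a nonzero polynomial in $\lambda$. Hence $A(\lambda_0)$ has rank $r$ for all but finitely many $\lambda_0$, which is the first assertion. Since $h^N=f^N(x-\lambda)^N$, the entries of $A(\lambda)$ are polynomials of degree at most $N$ in $\lambda$, and $\deg\det A(\lambda)\le gN$. If $W=0$ this determinant is nonzero and has at most $gN$ roots. If $W\ne0$ it is identically zero.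
\end{proof}

Two examples show what can be done by looking at $\det A(\lambda)$ directly.

\begin{example}[The leading coefficient]\label{ex:leading}
The coefficient of $\lambda^{gN}$ in $\det A(\lambda)$ is $(-1)^{gN}\det B$, where $B_{ij}$ is the coefficient of $x^{pi-j}$ in $f^N$. For $g=1$, $n=2$, the entry $B_{11}$ is the leading coefficient of $f^N$, so $W=0$. For the Legendre family $f=x(x-1)$ one finds $A(\lambda)=(-1)^N\sum_{i=0}^N\binom Ni^2\lambda^i$, the coefficient of $x^N$ in $(x-1)^N(x-\lambda)^N$. By Igusa's theorem this family has exactly $N$ supersingular (non-ordinary) values of $\lambda$, so the bound in Theorem~\ref{thm:A} is attained. For $n=2g+1$ the matrix $B$ is the Hasse--Witt matrix of $y^2=f(x)$, the curve obtained by sending $\lambda$ to $\infty$, and it can be singular. For $f=x^3+1$ and $p\equiv2\pmod3$, the exponent $p-1$ is not divisible by $3$, so $B=0$. Specializing $\lambda$ to $\infty$ therefore does not prove the conjecture.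
\end{example}

\begin{example}[$p=3$, $g=2$]\label{ex:minors}
Here $N=1$. Write $f=\sum_{i=0}^5f_ix^i$. The coefficient of $x^i$ in $h$ is $h_i=f_{i-1}-\lambda f_i$, and
\[
\det A(\lambda)=h_2h_4-h_1h_5=(f_1f_3-f_0f_4)+(f_0f_5-f_2f_3)\lambda+(f_2f_4-f_1f_5)\lambda^2 .
\]
Up to sign the coefficients are the $2\times2$ minors of the matrix with rows $(f_0,f_1,f_2)$ and $(f_3,f_4,f_5)$. The second row is nonzero because $\deg f\ge4$. If all minors vanish, the first row is $c$ times the second for some $c\in k$, and $f=(x^3+c)(f_3+f_4x+f_5x^2)$ has a triple root. So $W=0$ for squarefree $f$. No single coefficient of $\det A(\lambda)$ is responsible, and squarefreeness of $f$ has to enter.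
\end{example}

\section{The method in characteristic 3}\label{sec:three}

On $K[x]$ we have, besides $\partial_x$, the derivation $\partial_\lambda$ that differentiates the coefficients of the powers of $x$. The two commute, $\partial_\lambda f=0$, and $\partial_\lambda s=-1$. If $G=\partial_xH$, then $\partial_\lambda G=\partial_x(\partial_\lambda H)$: \emph{the $\lambda$-derivative of an exact polynomial is exact}. This is the one tool that a family offers and a single curve does not.

We also need residues of rational functions $R\in K(x)$ whose denominator splits over $K$. For $a\in K$, let $\operatorname{Res}_aR$ be the coefficient of $t^{-1}$ in the expansion of $R$ in $K((t))$, $t=x-a$, and write $O(t^r)$ for an element of $t^rK[[t]]$. Two facts are used.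
\begin{itemize}
\item[(R1)] $\operatorname{Res}_a\partial_xR=0$, because $\partial_xt^j=jt^{j-1}$.
\item[(R2)] If $\deg R\le-2$, then $\sum_a\operatorname{Res}_aR=0$. Indeed, in the partial fraction decomposition $R=\sum_{a,j}r_{a,j}(x-a)^{-j}$, the sum $\sum_ar_{a,1}$ is the coefficient of $x^{-1}$ in the expansion of $R$ in powers of $1/x$.
\end{itemize}

Let $p=3$, so that $N=1$ and $W$ consists of the $u$ of degree at most $g-1$ with $uh$ exact.

\emph{Genus 1: the residue.} Suppose $W\ne0$, that is, $h=\partial_xH$ with $\deg H=n+2$. Consider
\[
R=\frac{H\,\partial_\lambda h}{h^3}=-\frac{Hf}{h^3},\qquad \deg R=(n+2)+n-3(n+1)\le-2 .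
\]
Let $a$ be a root of $h$; it is simple. Since $h^3$ is a constant for $\partial_x$, the part $H(a)\,\partial_\lambda h/h^3=\partial_x\big(H(a)\,\partial_\lambda H/h^3\big)$ has no residue, and we may replace $H$ by $H-H(a)=\frac12h'(a)t^2+O(t^3)$. If $a$ is a root of $f$, the new numerator $-(H-H(a))f$ is $O(t^3)$ and there is no pole. If $a=\lambda$, the factor $f$ does not vanish, $h'(\lambda)=f(\lambda)$, and the residue is $-\frac12f(\lambda)^2/f(\lambda)^3=1/f(\lambda)$. This contradicts (R2), so $W=0$. The point is the asymmetry: differentiating $h$ in $\lambda$ loses one order of vanishing at the moving root and none at the fixed roots.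

In higher genus the same computation, with $uh$ in place of $h$, gives the residue $u(\lambda)^2/f(\lambda)$ and shows that every $u\in W$ is divisible by $s$ (Lemma~\ref{lem:residue}). We use this in the next two cases.

\emph{Genus 2: the descent.} If $W\neq0$, then $W$ contains a nonzero multiple of $s$ of degree at most $1$, so $s\in W$ and $fs^2$ is exact. Then $\partial_\lambda(fs^2)=-2fs=h$ is exact, so $1\in W$. But $1$ is not divisible by $s$. Hence $W=0$, in agreement with Example~\ref{ex:minors}.

\emph{Genus 3: the descent stops.} Now $u=s^2$ has admissible degree, and $\partial_\lambda(fs^3)=-3fs^2=0$ gives no information. By Lemma~\ref{lem:exact}, $s^2\in W$ if and only if $f$ is exact. The polynomial $f=x^6+x$ is exact and squarefree ($f'=1$). Here $h=x^7-\lambda x^6+x^2-\lambda x$ and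
\[
A(\lambda)=\begin{pmatrix}h_2&h_1&h_0\\ h_5&h_4&h_3\\ h_8&h_7&h_6\end{pmatrix}
=\begin{pmatrix}1&-\lambda&0\\ 0&0&0\\ 0&1&-\lambda\end{pmatrix}.
\]
The second row is zero for every $\lambda$, and the kernel is spanned by $(\lambda^2,\lambda,1)^T$, which is the polynomial $x^2+\lambda x+\lambda^2=(x-\lambda)^2$. This is the smallest example for Theorem~\ref{thm:C}.

\section{Vanishing at the moving branch point}\label{sec:residue}

Let $p$ be any odd prime. For $u\in W$ we would like to differentiate the exact polynomial $uh^N=uf^Ns^N$ in $\lambda$ and obtain a new element of $W$. The derivative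
\begin{equation}\label{eq:dlambda}
\partial_\lambda(uh^N)=f^Ns^{N-1}\big(s\,\partial_\lambda u-Nu\big)
\end{equation}
is exact, but it is divisible by $h^N$ only if $s$ divides $u$. The following lemma removes this obstacle. By $u(\lambda)\in K$ we mean the value of $u\in K[x]$ at $x=\lambda$.

\begin{lemma}\label{lem:residue}
If $u\in W$, then $u(\lambda)=0$.
\end{lemma}

The rational function used in the proof comes from the curve $y^2=h$ over $K$. If $uh^N=\partial_xH$, then the regular differential $u\,dx/y=uh^Ndx/y^p$ has the global primitive $H/y^p$, and its $\lambda$-derivative is the differential $\partial_\lambda(uh^N)\,dx/y^p$, which by \eqref{eq:dlambda} acquires a pole at the branch point $x=\lambda$ unless $u(\lambda)=0$. To detect this pole we multiply the second differential by the primitive of the first. The denominator becomes $y^{2p}=h^p$, so the product lives on the $x$-line.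

\begin{proof}
Let $u\ne0$, put $G=uh^N$ and $d=g-1+(n+1)N$, so that $\deg G\le d$. By Lemma~\ref{lem:exact} there is $H\in K[x]$ with $\partial_xH=G$ and $\deg H\le d+1$. Set
\[
R=\frac{H\,\partial_\lambda G}{h^p}\in K(x).
\]
Its poles lie among the roots of $h$, which belong to $k\cup\{\lambda\}\subset K$ and are simple because $f$ is squarefree and $f(\lambda)\ne0$.

\emph{Degree.} The numerator has degree at most $2d+1=2g-1+(n+1)(p-1)$. Therefore $\deg R\le 2g-1-(n+1)=2g-n-2\le-2$, as $n\ge2g$. By (R2) the residues of $R$ at the roots of $h$ add up to $0$.

\emph{Removing the constant term.} Let $a$ be a root of $h$ and $t=x-a$. As $\partial_\lambda G=\partial_x\partial_\lambda H$ and $\partial_x(h^p)=0$,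
\[
R=\partial_x\Big(\frac{H(a)\,\partial_\lambda H}{h^p}\Big)+\frac{(H-H(a))\,\partial_\lambda G}{h^p},
\]
and by (R1) only the second term contributes to $\operatorname{Res}_aR$. Write $H=\sum_iH_it^i$ and $G=\gamma t^N+O(t^{N+1})$ with $\gamma\in K$. Comparing coefficients in $\partial_xH=G$ gives $iH_i=0$ for $1\le i\le N$ and $(N+1)H_{N+1}=\gamma$. The integers $1,\dots,N+1$ are smaller than $p$, so
\begin{equation}\label{eq:taylor}
H-H(a)=\frac{\gamma}{N+1}\,t^{N+1}+O(t^{N+2}).
\end{equation}

\emph{A root of $f$.} By \eqref{eq:dlambda}, $\partial_\lambda G$ is divisible by $f^N$, so it is $O(t^N)$. With \eqref{eq:taylor}, the numerator of the second term is $O(t^{2N+1})=O(t^p)$, while $h^p$ vanishes to order exactly $p$. The residue is $0$.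

\emph{The root $\lambda$.} Here $t=s$ and $\gamma=u(\lambda)f(\lambda)^N$. By \eqref{eq:dlambda}, $\partial_\lambda G=-N\gamma s^{N-1}+O(s^N)$. In $K$ we have $N=-\frac12$ and $N+1=\frac12$, so $-N/(N+1)=1$ and
\[
(H-H(\lambda))\,\partial_\lambda G=\gamma^2s^{2N}+O(s^{2N+1})=u(\lambda)^2f(\lambda)^{p-1}s^{p-1}+O(s^p).
\]
Dividing by $h^p=s^p\big(f(\lambda)^p+O(s)\big)$, we get $\operatorname{Res}_\lambda R=u(\lambda)^2/f(\lambda)$.

The sum of the residues is $u(\lambda)^2/f(\lambda)$, and it is $0$.
\end{proof}

\begin{remark}[The hypotheses]\label{rem:hyp}
No relation between $p$ and $g$ was used. Squarefreeness of $f$ was used to kill the residues at the fixed roots, and the lemma fails without it. For $p=3$, $g=1$, $f=x^3$, the polynomial $h=x^4-\lambda x^3$ is the derivative of $H=-x^5-\lambda x^4$, so $u=1$ satisfies the exactness condition; here $R=(x+\lambda)/\big(x^2(x^3-\lambda^3)\big)$ has residue $-1/\lambda^3$ at $0$, which cancels $1/f(\lambda)$. The inequality $n\ge 2g$ was used for the degree of $R$. It fails for $f=1$, $u=1$, where $s^N$ is exact and $R$ has degree $-1$ for $H=s^{N+1}/(N+1)$.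
\end{remark}

\section{Descent in $\lambda$ and the structure of $W$}\label{sec:descent}

Put
\[
D=g-\frac{p+3}2=g-2-N,\qquad W'=\{w\in K[x]:\ \deg w\le D,\ \ wf^N\text{ exact}\},
\]
with $W'=0$ if $D<0$.

\begin{proposition}\label{prop:structure}
For every odd $p$ we have $W=s^{N+1}\,W'$.
\end{proposition}

\begin{proof}
We first show that every element of $W$ is divisible by $s^{N+1}$. Suppose $W\ne0$, and among the nonzero elements of $W$ choose $u$ with the smallest order of vanishing $m$ at $x=\lambda$. Write $u=s^mv$ with $v(\lambda)\ne0$. By Lemma~\ref{lem:residue}, $m\ge1$. Differentiating the exact polynomial $uh^N=vf^Ns^{N+m}$ gives the exact polynomial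
\[
\partial_\lambda(uh^N)=u_1h^N,\qquad u_1=s^{m-1}\big(s\,\partial_\lambda v-(N+m)v\big).
\]
Since $m\ge1$, $u_1$ is a polynomial, and $\deg u_1\le m+\deg v=\deg u\le g-1$. Thus $u_1\in W$. If $m\le N$, then $0<N+m\le p-1$, so the second factor of $u_1$ takes the nonzero value $-(N+m)v(\lambda)$ at $x=\lambda$. Then $u_1\neq0$ has order $m-1$, against the choice of $u$. Hence $m\ge N+1$.

Now let $u=s^{N+1}w$ with $w\in K[x]$. Then $\deg u\le g-1$ if and only if $\deg w\le D$. Since $2N+1=p$, we have $uh^N=s^p\,wf^N$, which by Lemma~\ref{lem:exact} is exact if and only if $wf^N$ is. So $u\in W$ if and only if $w\in W'$.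
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $p\ge2g-1$, then $D\le-1$, so $W'=0$ and $W=0$. This is the only place where the size of $p$ is used. By Proposition~\ref{prop:dict}, at most $gN=g(p-1)/2$ smooth fibers are non-ordinary. In the conjecture $p>n+1\ge2g+1$, so $p$ is odd and in this range.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemma~\ref{lem:exact}(b), $W'$ is the solution space over $K$ of a linear system in the coefficients of $w$, whose matrix consists of coefficients of $f^N$ and so has entries in $k$. The rank of this matrix is the same over $k$ and over $K$. Hence $\dim_KW=\dim_KW'$ equals the dimension of the space in the theorem, and Proposition~\ref{prop:dict} gives the first two assertions.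

Let $p\le2g-3$, so that $g\ge3$ and $D\le g-3$. The curve $y^2=f(x)$ has genus $g'=g-1$ if $n=2g$ and $g'=g$ if $n=2g+1$; in both cases $D\le g'-1$. A nonzero $w\in k[x]$ with $\deg w\le D$ and $wf^N$ exact therefore gives a nonzero regular differential $w\,dx/y$ on this curve that is killed by the Cartier operator. If the curve is ordinary, there is no such $w$.
\end{proof}

\begin{remark}
In cohomological terms, $W$ is the intersection of the Hodge and conjugate filtrations. The conjugate filtration is horizontal and isotropic, and the Kodaira--Spencer form of a moving branch point has rank one, so $W$ is horizontal. This is the counterpart of Lemma~\ref{lem:residue} and of the step $u\mapsto u_1$. We do not use this description.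
\end{remark}

\section{Families without ordinary fibers}\label{sec:examples}

We prove Theorem~\ref{thm:C}. Let $p\le2g-3$, that is, $D\ge0$. Call a pair $(f,w)$ of polynomials over $k$ a \emph{witness of degree $n$} if $f$ is squarefree of degree $n$, $w\ne0$, $\deg w\le D$, and no monomial of $wf^N$ has exponent $\equiv-1\pmod p$. Given a witness, $s^{N+1}w$ is a nonzero element of $W$, so no smooth fiber is ordinary by Proposition~\ref{prop:dict}. The coefficients of $f$ lie in a finite subfield of $k$. It therefore suffices to find witnesses of degrees $2g$ and $2g+1$. All congruences below are modulo $p$.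

For $n=2g$ the fixed branch points include $\infty$. The substitution $x\mapsto1/x$ moves $\infty$ to $0$ and turns even degree into odd degree.

\begin{lemma}\label{lem:reverse}
Let $(f,w)$ be a witness of degree $2g$ with $f(0)\ne0$. Then $f^*=x^{2g+1}f(1/x)$ and $w^*=x^Dw(1/x)$ form a witness of degree $2g+1$.
\end{lemma}

\begin{proof}
Since $f(0)\ne0$, the polynomial $f^*$ has degree $2g+1$. Its roots are $0$ and the inverses of the $2g$ roots of $f$, so they are distinct. The polynomial $w^*$ is nonzero of degree at most $D$. As $D+N=g-2$ and $2gN=gp-g$,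
\[
w^*(f^*)^N=x^{D+N+2gN}\,(wf^N)(1/x)=x^{gp-2}\,(wf^N)(1/x).
\]
A monomial $x^e$ of $wf^N$ becomes $x^{gp-2-e}$, and $gp-2-e\equiv-1$ if and only if $e\equiv-1$.
\end{proof}

We look for sparse $f$, so that few exponents of $f^N$ fall into the forbidden class.

\subsection*{The case $p\mid g$}
Take $w=1$, with $f=x^{2g}+x$ for $n=2g$ and $f=x^{2g+1}+1$ for $n=2g+1$. The derivatives are $1$ and $x^{2g}$, which are coprime to $f$, so $f$ is squarefree. In both cases the exponents of $f$ are $\equiv0$ or $1$. An exponent of $f^N$ is a sum of $N$ exponents of $f$, so it is congruent to one of $0,1,\dots,N$. Since $N<p-1$, none is $\equiv-1$.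

\subsection*{The case $p\nmid g$: reduction to one coefficient}
By Lemma~\ref{lem:reverse} it is enough to find a witness of degree $2g$ with $f(0)\ne0$. Let $Q(z)=z^2+\alpha z+\beta\in k[z]$ with $\beta\ne0$ and $\alpha^2\ne4\beta$, and let $f=Q(x^g)$. If $\rho_1\neq\rho_2$ are the roots of $Q$, both nonzero, then $f=(x^g-\rho_1)(x^g-\rho_2)$. Each factor is squarefree because $p\nmid g$, and the two factors have no common root. So $f$ is squarefree of degree $2g$, and $f(0)=\beta\ne0$. Write
\[
Q(z)^N=\sum_{j=0}^{p-1}e_jz^j,\qquad\text{so that}\qquad x^rf^N=\sum_{j=0}^{p-1}e_jx^{r+gj}.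
\]
As $j$ runs through $0,\dots,p-1$, the exponent $r+gj$ meets each residue class once. Hence for $0\le r\le D$ the pair $(f,x^r)$ is a witness if and only if $e_j=0$ for the unique $j$ with $r+gj\equiv-1$. If this $j$ is odd, then $Q=z^2+1$ works, since $Q^N$ is a polynomial in $z^2$.

Let $j_0\in\{1,\dots,p-1\}$ be the index for $r=0$, defined by $gj_0\equiv-1$. The value $j_0=p-1$ occurs exactly when $g\equiv1$; then $e_{j_0}=1$ is the leading coefficient and $r=0$ cannot be used.

\subsection*{The subcase $g\equiv1$}
Since $g\ge(p+3)/2>1$, we have $g\ge p+1$ and $D\ge(p-1)/2\ge1$, so $r=1$ is allowed. The condition $1+gj\equiv-1$ gives $j=p-2$, which is odd. Thus $(x^{2g}+1,\,x)$ is a witness of degree $2g$, and Lemma~\ref{lem:reverse} turns it into the witness $\big(x(x^{2g}+1),\,x^{D-1}\big)$ of degree $2g+1$.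

\subsection*{The subcase $g\not\equiv0,1$}
Take $r=0$; now $1\le j_0\le p-2$. If $j_0$ is odd, take $\alpha=0$, $\beta=1$. Let $j_0$ be even, so that $2\le j_0\le p-3=2N-2$. Put $\alpha=1$ and regard $e_{j_0}$ as a polynomial in $\beta$. In the product $(z^2+z+\beta)^N$, a term that takes $z^2$ from $i$ factors must take $z$ from $j_0-2i$ factors and $\beta$ from the remaining $N-j_0+i$, so
\[
e_{j_0}=\sum_{i=\max(0,\,j_0-N)}^{j_0/2}\frac{N!}{i!\,(j_0-2i)!\,(N-j_0+i)!}\;\beta^{\,N-j_0+i}.
\]
The multinomial coefficients divide $N!$ and $N<p$, so they are nonzero in $\mathbb F_p$. The number of terms is $\min\big(\frac{j_0}2,N-\frac{j_0}2\big)+1\ge2$, and the exponents of $\beta$ are distinct. Hence $e_{j_0}$ is a power of $\beta$ times a polynomial of positive degree with nonzero constant term, and it vanishes at some $\beta\in k$, $\beta\ne0$. This $\beta$ is not $\frac14$: for $\beta=\frac14$ we have $Q^N=(z+\frac12)^{p-1}$, whose coefficients $\binom{p-1}{j}2^{\,j-p+1}$ are all nonzero. So $\alpha^2\neq4\beta$.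

For both parities of $j_0$ we obtain the witness $(x^{2g}+\alpha x^g+\beta,\,1)$ of degree $2g$ and, by Lemma~\ref{lem:reverse}, the witness $\big(x(\beta x^{2g}+\alpha x^g+1),\,x^D\big)$ of degree $2g+1$. This completes the proof of Theorem~\ref{thm:C}. \qed

\begin{remark}[Field of definition]
The polynomials $f$ constructed above have coefficients in $\mathbb F_p$ when $g\equiv0$ or $1\pmod p$, and when $j_0$ is odd. When $g\not\equiv0,1$ and $j_0$ is even, $\beta$ is a root of a polynomial over $\mathbb F_p$, and we assert the existence of $f$ only over some finite extension of $\mathbb F_p$.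
\end{remark}

\begin{thebibliography}{9}

\bibitem{SGA7}
SGA 7 II, Exp.\ XXII.

\bibitem{slopes}
\emph{Slopes in $\mathbb{Z}_p$-towers of curves},
\texttt{http://people.math.binghamton.edu/borisov/\allowbreak UpstateNYOnline/\allowbreak DaqingWan.pdf}

\end{thebibliography}
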